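\title{The growth order of meromorphic solutions of the first Painlev\'e hierarchy}

\begin{abstract}
We prove that every solution of the $2\nu$-th order equation of the first Painlev\'e hierarchy that is meromorphic in the complex plane has growth order $\sigma=(2\nu+3)/(\nu+1)$. More precisely, the number of poles in $|z|\le r$ and the Nevanlinna characteristic lie, for large $r$, between two multiples of $r^\sigma$ that depend only on $\nu$. For the upper bound we rescale the equation until it is close to a degenerate autonomous system whose solutions are rational, and we use these solutions to move through the plane along curves that avoid the poles. The lower bound comes from the fact that the algebraic function which balances the equation is branched at the origin.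
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Growth of meromorphic functions}
Let $f$ be meromorphic in $\mathbf C$, and let $n(r,f)$ be the number of poles of $f$ in $|z|\le r$, counted with multiplicity. Put $\log^+x=\max\{0,\log x\}$ and
\[
N(r,f)=\int_0^r\bigl(n(t,f)-n(0,f)\bigr)\frac{dt}{t}+n(0,f)\log r,\qquad
m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\phi})|\,d\phi .
\]
Thus $N$ is an averaged count of the poles, and $m$ measures how large $f$ is on the circle $|z|=r$. The \emph{characteristic} of $f$ is $T(r,f)=m(r,f)+N(r,f)$, and the \emph{growth order} of $f$ is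
\[
\varrho(f)=\limsup_{r\to\infty}\frac{\log T(r,f)}{\log r}.
\]
When $m$ is small, the order is read off from the density of the poles: poles on a lattice give $n(r,f)$ of size $r^2$, and poles that come closer together near infinity give a larger exponent.

\subsection*{The hierarchy}
Write $D=d/dz$ and $f'=Df$. A \emph{differential polynomial} is a polynomial in $w,w',w'',\dots$ with complex coefficients. The differential polynomials $\hat d_k[w]$, $k\ge0$, are defined by
\begin{equation}\label{eq:recursion}
\hat d_0=1,\qquad D\hat d_{k+1}=P\hat d_k,\qquad P=D^3-8wD-4w',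
\end{equation}
and by the condition that $\hat d_{k+1}$ has no constant term (Lemma~\ref{lem:weights} confirms that they exist). The first ones are
\[
\hat d_1/4=-w,\qquad \hat d_2/4=-w''+6w^2,\qquad \hat d_3/4=-w^{(4)}+20ww''+10(w')^2-40w^3 .
\]
For an integer $\nu\ge1$ and arbitrary complex constants $a_0,\dots,a_\nu$, the equation $(\mathrm{PI}_{2\nu})$ of the first Painlev\'e hierarchy is the equation of order $2\nu$
\begin{equation}\label{eq:PI}
\hat d_{\nu+1}[w]+\sum_{j=0}^{\nu}a_j\hat d_j[w]+4z=0 .
\end{equation}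
In \cite{source} it is written $d_{\nu+1}[w]+4z=0$, where $d_0=1$ and $d_k/4=\hat d_k/4+\sum_{j<k}C_{kj}d_j$ with arbitrary constants $C_{kj}$. This is the same family: by induction each $d_k$ is $\hat d_k$ plus a linear combination of $\hat d_0,\dots,\hat d_{k-1}$, and the choice $C_{\nu+1,j}=a_j/4$, $C_{kj}=0$ for $k\le\nu$, gives \eqref{eq:PI}. For $\nu=1$, adding constants to $w$ and $z$ turns \eqref{eq:PI} into the first Painlev\'e equation $w''=6w^2+z$, all of whose meromorphic solutions have order $5/2$.

\subsection*{The question}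
What is the order of a meromorphic solution of \eqref{eq:PI}? A scaling argument suggests the answer. The only term of \eqref{eq:PI} of degree $\nu+1$ is $\kappa w^{\nu+1}$, with $\kappa\neq0$, and balancing it against $4z$ gives $|w|$ of size $|z|^{1/(\nu+1)}$. Near a pole $p$ a solution behaves like $c(z-p)^{-2}$, which has that size at distance $|z|^{-\omega}$ from $p$, where
\[
\omega=\frac1{2\nu+2}.
\]
If the poles are spread at mutual distances of order $|z|^{-\omega}$, the disc $|z|\le r$ contains about $r^2/r^{-2\omega}$ of them. So one expects the order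
\[
\sigma=2+2\omega=\frac{2\nu+3}{\nu+1},
\]
which is $5/2$ for $\nu=1$. It is known that every meromorphic solution $w$ of \eqref{eq:PI} satisfies
\begin{equation}\label{eq:known}
\limsup_{r\to\infty}\frac{\log N(r,w)}{\log r}\ge\sigma ,
\end{equation}
so that $\varrho(w)\ge\sigma$, and the conjecture posed in \cite{source} is that $\varrho(w)=\sigma$. We prove it.

\begin{theorem}\label{thm:order}
Let $\nu\ge1$, let $a_0,\dots,a_\nu\in\mathbf C$, and let $w$ be a solution of \eqref{eq:PI} that is meromorphic in $\mathbf C$. Then $n(r,w)=O(r^\sigma)$ and $T(r,w)=O(r^\sigma)$. Hence, by \eqref{eq:known}, $\varrho(w)=(2\nu+3)/(\nu+1)$.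
\end{theorem}

The method also gives a uniform two-sided estimate, whose proof does not use \eqref{eq:known}.

\begin{theorem}\label{thm:twosided}
There are constants $0<c_\nu<C_\nu$, depending only on $\nu$, such that for all $a_0,\dots,a_\nu$, every solution $w$ of \eqref{eq:PI} meromorphic in $\mathbf C$, and all $r\ge r_1(w)$,
\[
c_\nu r^\sigma\le n(r,w)\le C_\nu r^\sigma,\qquad c_\nu r^\sigma\le N(r,w)\le T(r,w)\le C_\nu r^\sigma .
\]
Moreover $m(r,w)=O(\log r)$.
\end{theorem}

Section~\ref{sec:model} explains the upper bound for $\nu=1$, where the key step can be done by hand. Section~\ref{sec:algebra} writes \eqref{eq:PI} as a polynomial first-order system with approximate first integrals, Section~\ref{sec:cusp} solves its degenerate limit, and Section~\ref{sec:discs} covers the plane by small discs with boundedly many poles. The upper bounds follow in Section~\ref{sec:upper}, the lower bounds in Section~\ref{sec:lower}.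

Throughout, $\nu\ge1$ is fixed and $w$ is a solution of \eqref{eq:PI} meromorphic in $\mathbf C$, unless said otherwise. The letters $C,c,\eta,\delta$, with or without indices or accents, denote positive constants that depend only on $\nu$; a $C$ without index may change from one occurrence to the next. $D(\zeta,\rho)$ is the open disc with center $\zeta$ and radius $\rho$.

\section{The model case $w''=6w^2+z$}\label{sec:model}

This section is a guide and is not used in the proofs. Let $w''=6w^2+z$ and
\[
h=(w')^2-4w^3-2zw,\qquad\text{so that}\qquad h'=2w'(6w^2+z)-12w^2w'-2zw'-2w=-2w .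
\]
For $\rho>0$ the function $\tilde w(s)=\rho^2w(\zeta+\rho s)$ satisfies $\tilde w''=6\tilde w^2+\rho^4\zeta+\rho^5s$, and $h$ is multiplied by $\rho^6$. So $w,w',z,h$ scale like the powers $2,3,4,6$ of an inverse length.

\emph{The danger.} Drop the term $z$. Then $h$ is constant, and for $h\ne0$ the solutions of $(w')^2=4w^3+h$ are Weierstrass functions. Replacing $w(s)$ by $\rho^2w(\rho s)$ multiplies $h$ by $\rho^6$ and divides the periods by $\rho$, so the poles have spacing of order $|h|^{-1/6}$, which can be arbitrarily small. The local length scale of a solution is therefore $1/M$ with $M=\max(1,|z|^{1/4},|h|^{1/6})$, and what has to be proved is $M^4=O(|z|)$.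

\emph{The bookkeeping.} Suppose two points at distance at least $c/M$ are joined by a curve of length at most $C/M$ on which $|w|\le CM^2$. Along it $h$ changes by $O(M)=M^6\cdot O(M^{-5})$ and $z$ by $O(M^{-1})=M^4\cdot O(M^{-5})$. So $M^4$ changes by $O(M^{-1})$, which is at most a constant times the distance advanced. Adding up such steps along a segment gives $M^4=O(|z|)$. The difficulty is to find the curves, since nothing is known yet about the position of the poles.

\emph{The cusp.} Rescale by $\rho\le\delta/M$ with $\delta$ small. Then $\rho^4\zeta$, $\rho^5$ and $\rho^6h$ are small, and $\tilde w$ is close to a solution of $(w')^2=4w^3$, that is, to $0$ or to $(s-p)^{-2}$. Measure a solution by $K=\max(|4w|^{1/2},|4w'|^{1/3})$; for $w=(s-p)^{-2}$ this is $K=2/|s-p|$. We claim: \emph{if $K(1)\le4$, there is $S\in\{2,7\}$ with $K<4/S$ on $|s|=S$, and a curve of length at most $8+21\pi$ that goes from $1$ to the point $S$ and then once round the circle $|s|=S$, on which $K\le4$.} Indeed, $K(1)\le4$ means $|1-p|\ge\frac12$,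 and $K<4/S$ on the circle means that $p$ has distance more than $S/2$ from it. If $|p|>3$, take $S=2$ and the segment $[1,2]$. If $|p|\le3$, take $S=7$, leave the point $1$ in the direction away from $p$ until the circle is reached (length at most $8$), and follow the circle to the point $7$ (length at most $7\pi$).

\emph{The loop closes.} In the variable $z$ the claim says that the bound $K\le4/\rho$ on $|z-\zeta|=\rho$ reproduces itself, with the same constant $4$, on a circle $2$ or $7$ times as large. Call $\zeta$ good if $K(\zeta)\le C_2M(\zeta)$ with $C_2=56/\delta$. On a tiny circle around $\zeta$, of radius $\eta/(C_2M)$, the bound holds by a crude estimate for differential equations. After a bounded number of steps the radius lies between $\delta/(7M)$ and $\delta/M$, and on that circle $K\le28M/\delta$. As $M$ has not dropped by half, all points of the circle are again good, and we can move on in any direction. Finally, a disc on whose boundary $|w|\le C/\rho^2$ contains boundedly many poles: every pole is of the form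 $w=(z-p)^{-2}+O(1)$, so the number of poles is $\frac1{2\pi i}\oint(z-\zeta)w\,dz$.

For general $\nu$ there are $\nu$ functions in place of $h$, and the solutions of the degenerate system are no longer explicit. We shall show that they are rational with a universal bound at infinity, and replace the choice of $S$ above by a compactness argument.

\section{Weights, poles, and a first-order system}\label{sec:algebra}

\subsection*{Weights}
Give $w^{(j)}$ the weight $j+2$. A differential polynomial is \emph{isobaric of weight $g$} if all its monomials have weight $g$; a monomial of degree $d$ with $l$ derivatives in total has weight $2d+l$. The identity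
\begin{equation}\label{eq:basic}
\bigl(2uu''-u'^2-4qu^2\bigr)'=2u\,\bigl(u'''-4qu'-2q'u\bigr),
\end{equation}
valid for all $u,q$, is the source of every first integral below. We use it with $4q=\lambda+8w$, where $\lambda$ is a parameter; then $u'''-4qu'-2q'u=Pu-\lambda u'$. If $u=\sum_{k\ge0}u_k\lambda^{-k}$ with $u_0=1$, then $2uu''-u'^2-(\lambda+8w)u^2$ starts with $-\lambda$, and for $k\ge1$ the coefficient of $\lambda^{1-k}$ is $-2u_k+\Phi_k(u_1,\dots,u_{k-1};w)$, where
\[
\Phi_k=\sum_{i+j=k-1}\bigl(2u_iu_j''-u_i'u_j'-8wu_iu_j\bigr)-\sum_{i+j=k,\ i,j\ge1}u_iu_j .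
\]

\begin{lemma}\label{lem:weights}
The differential polynomials $\hat d_k$ exist, are unique, and have the following properties.
\begin{enumerate}
\item[(a)] $2\hat d_k=\Phi_k(\hat d_1,\dots,\hat d_{k-1};w)$ for $k\ge1$.
\item[(b)] $\hat d_k$ is isobaric of weight $2k$. Its monomials have degree at most $k$, and only $w^k$ has degree $k$.
\item[(c)] The coefficient of $w^{\nu+1}$ in $\hat d_{\nu+1}$ is $\kappa=\prod_{k=0}^{\nu}\frac{-4(2k+1)}{k+1}\ne0$.
\item[(d)] $\hat d_k[cs^{-2}]=\gamma_k(c)s^{-2k}$, where $\gamma_0=1$ and $\gamma_{k+1}(c)=\frac{2(2k+1)}{k+1}\,[k(k+1)-2c]\,\gamma_k(c)$. Hence $\gamma_{\nu+1}(c)=0$ if and only if $c=k(k+1)/2$ for some $k$ with $0\le k\le\nu$.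
\end{enumerate}
\end{lemma}

\begin{proof}
If a differential polynomial $f$ is not constant and $w^{(n)}$ is the highest derivative in it, then $Df$ contains the term $(\partial f/\partial w^{(n)})\,w^{(n+1)}\neq0$. So $D$ annihilates only constants, and \eqref{eq:recursion} has at most one solution. Define $u_k$ by $u_0=1$, $2u_k=\Phi_k(u_1,\dots,u_{k-1};w)$. By induction $u_k$ is isobaric of weight $2k$, so it has no constant term for $k\ge1$. The series $u=\sum u_k\lambda^{-k}$ satisfies $2uu''-u'^2-(\lambda+8w)u^2=-\lambda$, so \eqref{eq:basic} gives $u(Pu-\lambda u')=0$. Since $u$ is an invertible series, $Pu=\lambda u'$, that is, $Pu_k=u_{k+1}'$. Thus $u_k=\hat d_k$, which proves existence, (a) and the first part of (b); the rest of (b) follows from $2d+l=2k$.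

(c) Let $\kappa_k$ be the coefficient of $w^k$ in $\hat d_k$. The terms of degree $k+1$ in \eqref{eq:recursion} are $(k+1)\kappa_{k+1}w^kw'$ on the left and $-8k\kappa_kw^kw'-4\kappa_kw^kw'$ on the right.

(d) The form of $\hat d_k[cs^{-2}]$ follows from (b). The coefficient of $s^{-2k-3}$ in \eqref{eq:recursion} gives
\[
-(2k+2)\gamma_{k+1}=\bigl[-2k(2k+1)(2k+2)+16kc+8c\bigr]\gamma_k=-4(2k+1)\bigl[k(k+1)-2c\bigr]\gamma_k .\qedhere
\]
\end{proof}

\subsection*{The functions $F_i$}
We now construct the analogues of $z$ and $h$. Put $a_{\nu+1}=1$ and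
\[
e_k=\sum_{j=0}^ka_{\nu+1-k+j}\,\hat d_j[w]\qquad(0\le k\le\nu+1).
\]
Then $e_0=1$, $e_1=a_\nu-4w$, and $e_{k+1}'=\sum_{j=1}^{k+1}a_{\nu-k+j}P\hat d_{j-1}=Pe_k$. Equation \eqref{eq:PI} says $e_{\nu+1}=-4z$. Let
\begin{equation}\label{eq:UV}
U=\lambda^\nu+\sum_{k=1}^\nu e_k\lambda^{\nu-k},\qquad V=\sum_{k=1}^\nu v_k\lambda^{\nu-k},
\end{equation}
with $v_k=e_k'$, so $V=U'$. Then $PU=\sum_{k=0}^\nu e_{k+1}'\lambda^{\nu-k}=\lambda U'-4$. Define $F_i$ by
\begin{equation}\label{eq:F}
F=2UU''-U'^2-(\lambda+8w)U^2=-\sum_{i=0}^{2\nu+1}F_i\lambda^{2\nu+1-i},\qquad F_0=1 .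
\end{equation}
The $F_i$ are meromorphic in $\mathbf C$, and \eqref{eq:basic} gives $F'=-8U$, that is,
\begin{equation}\label{eq:Fderiv}
F_i'=0\quad(1\le i\le\nu),\qquad F_{\nu+1}=8z+b,\qquad F_{\nu+1+k}'=8e_k\quad(1\le k\le\nu),
\end{equation}
with a constant $b$. The coefficient of $\lambda^{2\nu}$ in \eqref{eq:F} comes only from $(\lambda+8w)U^2$ and gives $F_1=2e_1+8w$. The function $H=F_{\nu+2}$ will play a special role, because it is essentially a primitive of $w$:
\begin{equation}\label{eq:H}
H'=8e_1=4F_1-32w .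
\end{equation}

\begin{lemma}\label{lem:poles}
At every pole $p$ of $w$ we have $w=c_p(z-p)^{-2}+O(1)$ with $c_p\in\{k(k+1)/2:1\le k\le\nu\}$. In particular $1\le c_p\le\nu(\nu+1)/2$, and $H$ has a simple pole at $p$ with residue $32c_p$.
\end{lemma}

\begin{proof}
The derivative of a meromorphic function has zero residues, so by \eqref{eq:H} the residue of $w$ at $p$ vanishes, and the order $m$ of the pole is at least $2$. A monomial of $\hat d_j$ with $2d+l=2j$ has a pole of order $md+l=mj-l(m-2)/2$. If $m\ge3$, this is less than $m(\nu+1)$ unless $j=\nu+1$ and $l=0$; so $\kappa w^{\nu+1}$ cannot be cancelled in \eqref{eq:PI}. Hence $m=2$. Then $\hat d_j[w]$ has a pole of order at most $2j$, and the coefficient of $(z-p)^{-2\nu-2}$ in \eqref{eq:PI} is $\gamma_{\nu+1}(c_p)$. It vanishes, and $c_p\ne0$, so Lemma~\ref{lem:weights}(d) applies. The last statement follows by integrating \eqref{eq:H}.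
\end{proof}

\subsection*{The system (S)}
For perturbation arguments we need \eqref{eq:PI} as a polynomial first-order system whose parameters are the $F_i$, since these are the quantities that become small after rescaling. The unknowns are $x=(e_1,\dots,e_\nu,v_1,\dots,v_\nu)$, collected in $U,V$ as in \eqref{eq:UV}, together with $F_1,\dots,F_{\nu+1}$ and a constant $\varepsilon\in\mathbf C$ that records the strength of the term $4z$. Put $F^+=-\sum_{i=0}^{\nu+1}F_i\lambda^{2\nu+1-i}$ with $F_0=1$, and divide $F^++V^2$ by $U$: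
\[
F^++V^2=QU+R,\qquad \deg_\lambda R\le\nu-1 .
\]
Since $U$ is monic, the coefficients of $Q$ and $R$ are polynomials in $x,F_1,\dots,F_{\nu+1}$. We name those of $R$ by $R=\sum_{i=\nu+2}^{2\nu+1}F_i\lambda^{2\nu+1-i}$. The system is
\begin{equation}\tag{S}\label{eq:S}
U'=V,\qquad 2V'=Q+(\lambda+F_1-2e_1)U,\qquad F_1'=\dots=F_\nu'=0,\qquad F_{\nu+1}'=8\varepsilon .
\end{equation}
The second equation is consistent with $\deg V\le\nu-1$: as $\deg V^2\le2\nu-2$, we have $Q=-\lambda^{\nu+1}+(e_1-F_1)\lambda^\nu+\cdots$, while $(\lambda+F_1-2e_1)U=\lambda^{\nu+1}+(F_1-e_1)\lambda^\nu+\cdots$. So the first two equations form a polynomial system $x'=\mathcal V(x;F_1,\dots,F_{\nu+1})$.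

\begin{example}\label{ex:nu1}
For $\nu=1$, $U=\lambda+e$ and $V=v$. The remainder is the value of $F^++v^2$ at $\lambda=-e$, so $F_3=v^2+e^3-F_1e^2+F_2e$, and \eqref{eq:S} reads $e'=v$, $2v'=-3e^2+2F_1e-F_2$. With $e=-4w$, $F_1=0$, $F_2=8z$ this is $w''=6w^2+z$, and $F_3=16h$.
\end{example}

Give $e_k,v_k,F_i$ the weights $2k$, $2k+1$, $2i$, and measure the size of $x$ by
\[
K(x)=\max_{1\le k\le\nu}\max\bigl(|e_k|^{1/2k},|v_k|^{1/(2k+1)}\bigr).
\]
For a meromorphic solution we write $K(z)=K(x(z))$, with $K=\infty$ at poles.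

\begin{lemma}\label{lem:system}
\begin{enumerate}
\item[(a)] For any solution of \eqref{eq:S} put $8w=F_1-2e_1$, $4q=\lambda+8w$, $F=F^+-R$. Then $F=2UU''-U'^2-4qU^2$,
\begin{equation}\label{eq:third}
U'''-4qU'-2q'U=-4\varepsilon ,
\end{equation}
and $F_{\nu+1+k}'=8\varepsilon e_k$ for $0\le k\le\nu$, with $e_0=1$.
\item[(b)] The functions $e_k,v_k,F_i$ attached above to a solution $w$ of \eqref{eq:PI} solve \eqref{eq:S} with $\varepsilon=1$, and the two definitions of $F_{\nu+2},\dots,F_{2\nu+1}$ agree. The poles of $x$ are exactly the poles of $w$.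
\item[(c)] Let $x,F_i$ solve \eqref{eq:S} with $\varepsilon=1$, let $\rho>0$ and $z=z_0+\rho s$. Then $\tilde e_k(s)=\rho^{2k}e_k(z)$, $\tilde v_k(s)=\rho^{2k+1}v_k(z)$, $\tilde F_i(s)=\rho^{2i}F_i(z)$ $(1\le i\le2\nu+1)$ solve \eqref{eq:S} in $s$ with $\varepsilon=\rho^{2\nu+3}$, and $K(\tilde x)=\rho K(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The second equation of \eqref{eq:S} says $Q=2U''-4qU$, so $F^+-R=QU-V^2$ has the stated form. By \eqref{eq:basic} and $(F^+)'=-8\varepsilon\lambda^\nu$,
\[
R'+8\varepsilon\lambda^\nu=-F'=-2U\,(U'''-4qU'-2q'U).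
\]
The left side has degree at most $\nu$ and $\lambda^\nu$-coefficient $8\varepsilon$, and it is divisible by the monic polynomial $U$ of degree $\nu$. So it equals $8\varepsilon U$. This gives \eqref{eq:third} and $R'=8\varepsilon(U-\lambda^\nu)$.

(b) By \eqref{eq:F}, $F^++V^2=U(2V'-4qU)+(F^+-F)$ with $\deg(F^+-F)\le\nu-1$. Uniqueness of division gives $Q=2V'-4qU$ and $R=F^+-F$, and $4q=\lambda+F_1-2e_1$. The remaining equations are \eqref{eq:Fderiv}. All coordinates of $x$ are polynomials in $w$ and its derivatives, and $e_1=a_\nu-4w$.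

(c) We have $\tilde U(\lambda)=\rho^{2\nu}U(\lambda/\rho^2)$, $\tilde V(\lambda)=\rho^{2\nu+1}V(\lambda/\rho^2)$, $\tilde F^+(\lambda)=\rho^{4\nu+2}F^+(\lambda/\rho^2)$. By uniqueness of division the new quotient and remainder are $\rho^{2\nu+2}Q(\lambda/\rho^2)$ and $\rho^{4\nu+2}R(\lambda/\rho^2)$. Since $d/ds=\rho\,d/dz$, both sides of the first two equations of \eqref{eq:S} are multiplied by $\rho^{2\nu+1}$ and $\rho^{2\nu+2}$, and $d\tilde F_{\nu+1}/ds=8\rho^{2\nu+3}$.
\end{proof}

\section{The cusp system has rational solutions}\label{sec:cusp}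

On a scale much smaller than the local length scale, all $\tilde F_i$ and $\varepsilon$ are small. The limit is \eqref{eq:S} with $\varepsilon=0$ and $F_1=\dots=F_{\nu+1}=0$, restricted to the set $R=0$, which is invariant because $R'=0$ by Lemma~\ref{lem:system}(a). We call this the \emph{cusp system}. In it $F=-\lambda^{2\nu+1}$, $w=-e_1/4$, $q=\lambda/4-e_1/2$, and for $\nu=1$ it is the equation $(w')^2=4w^3$.

\begin{lemma}\label{lem:cusp}
There is $C_0\ge1$ such that every local solution of the cusp system is the restriction of a rational solution $x(s)$ with $\lim_{s\to\infty}|s|K(x(s))\le C_0$.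
\end{lemma}

For $\nu=1$ one may take $C_0=2$, as in Section~\ref{sec:model}. In general the idea is to pass to the linear equation $\psi''=q\psi$, whose fundamental matrix factors into an explicit exponential and a polynomial in $1/\lambda$; the polynomial factor is then found by linear algebra over $\mathbf C[s]$. We use that the solution of a linear system $Z'=M(s,\mu)Z$, $Z|_{s=0}=I$, with $M$ holomorphic for $s$ in a disc $\Delta$ about $0$ and polynomial in $\mu$, is holomorphic in $\Delta\times\mathbf C$.

\begin{proof}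
The system is autonomous. A translation of $s$ preserves rationality and the limit, so we assume that the solution is holomorphic in a disc $\Delta$ about $0$.

\emph{Step 1: the factorization.} Put
\[
B=\begin{pmatrix}0&1\\q&0\end{pmatrix},\qquad A=\begin{pmatrix}\alpha&\beta\\ \gamma&-\alpha\end{pmatrix}=\begin{pmatrix}-V/2&U\\ qU-V'/2&V/2\end{pmatrix},\qquad
BA-AB=\begin{pmatrix}\gamma-q\beta&-2\alpha\\2q\alpha&q\beta-\gamma\end{pmatrix}.
\]
Then $\alpha'=-V'/2=\gamma-q\beta$ and $\beta'=V=-2\alpha$, and $\gamma'=2q\alpha$ is \eqref{eq:third} with $\varepsilon=0$. So $A'=BA-AB$. Further $\det A=-V^2/4-qU^2+UV'/2=F/4=-\lambda^{2\nu+1}/4$ and $\operatorname{tr}A=0$, so $(\lambda^{-\nu}A)^2=\frac\lambda4I$. (The characteristic equation $\mu^2=\lambda^{2\nu+1}/4$ of $A$ is a curve with a cusp, whence the name.)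

Let $X'=BX$, $X|_{s=0}=I$. Then $X$ is entire in $\lambda$, $\det X=1$ because $\operatorname{tr}B=0$, and $(X^{-1}AX)'=X^{-1}(A'-BA+AB)X=0$. So $A=XA_0X^{-1}$ with $A_0=A|_{s=0}$. Let
\[
E(s,\lambda)=\exp(s\lambda^{-\nu}A_0)=\sum_{n\ge0}\frac{(s^2\lambda/4)^n}{(2n)!}\,I+s\sum_{n\ge0}\frac{(s^2\lambda/4)^n}{(2n+1)!}\,\lambda^{-\nu}A_0 .
\]
This is where $F=-\lambda^{2\nu+1}$ matters: because the square of $\lambda^{-\nu}A_0$ has no negative powers of $\lambda$, the matrix $E$ has at $\lambda=0$ only a pole of order at most $\nu$, and only finitely many $n$ contribute to each power of $\lambda$, so that all Laurent coefficients of $E$ in $\lambda$ are polynomials in $s$. Also $\det E=1$ and $E^{-1}=E(-s,\lambda)$.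

Put $Y=XE^{-1}$. Then $Y'=BY-\lambda^{-\nu}XA_0E^{-1}=(B-\lambda^{-\nu}A)Y$, $Y|_{s=0}=I$, where
\[
B-\lambda^{-\nu}A=\begin{pmatrix}\lambda^{-\nu}V/2&1-\lambda^{-\nu}U\\ q(1-\lambda^{-\nu}U)+\lambda^{-\nu}V'/2&-\lambda^{-\nu}V/2\end{pmatrix}.
\]
Since $1-\lambda^{-\nu}U=-e_1\lambda^{-1}-\cdots-e_\nu\lambda^{-\nu}$ and $\deg V,\deg V'\le\nu-1$, this matrix is a polynomial in $1/\lambda$. Its constant term has the single nonzero entry $-e_1/4$ in the lower left corner, and its first row is $\lambda^{-1}(v_1/2,-e_1)+O(\lambda^{-2})$. Hence $Y$ is entire in $1/\lambda$, and its value $Y_\infty$ at $\lambda=\infty$ is lower triangular with diagonal entries $1$. At $\lambda=0$, $Y=XE(-s,\lambda)$ has a pole of order at most $\nu$, so $Y$ is a polynomial in $1/\lambda$ of degree at most $\nu$. Its first row is $y=(1,0)+\sum_{i=1}^\nu y_i\lambda^{-i}$, and $yE$, the first row of $X$, is entire in $\lambda$.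

\emph{Step 2: $e_1$ is rational.} Fix $s\in\Delta$, and let $\tilde y=(1,0)+\sum_{i=1}^\nu\tilde y_i\lambda^{-i}$ be another row with $\tilde yE$ entire. Then $(\tilde y-y)Y^{-1}=(\tilde y-y)EX^{-1}$ is entire in $\lambda$. As $\det Y=1$, the inverse $Y^{-1}$ is the adjugate of $Y$, a polynomial in $1/\lambda$, so $(\tilde y-y)Y^{-1}=O(1/\lambda)$ at infinity. By Liouville's theorem it vanishes, and $\tilde y=y$. The condition that $yE$ be entire is the vanishing of the coefficients of $\lambda^{-1},\dots,\lambda^{-2\nu}$: a linear system of $4\nu$ equations for the $2\nu$ entries of $y_1,\dots,y_\nu$, with coefficients in $\mathbf C[s]$. It has exactly one solution at $s=0$, so some $2\nu\times2\nu$ minor of its matrix is a polynomial in $s$ that does not vanish at $0$. Cramer's rule applied to these $2\nu$ equations shows that the $y_i$ are rational in $s$. The $\lambda^{-1}$-coefficient of the first row of the equation for $Y$ is $y_1'=(v_1/2,-e_1)Y_\infty$, whose second entry is $-e_1$. So $e_1$ and $w=-e_1/4$ are rational.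

\emph{Step 3: $x$ is rational.} Put $u=\lambda^{-\nu}U=\sum u_k\lambda^{-k}$, so $u_k=e_k$ for $k\le\nu$ and $u_k=0$ for $k>\nu$. Then $2uu''-u'^2-(\lambda+8w)u^2=\lambda^{-2\nu}F=-\lambda$, so $2u_k=\Phi_k(u_1,\dots,u_{k-1};w)$ for $k\ge1$. By Lemma~\ref{lem:weights}(a) and induction, $u_k=\hat d_k[w]$. Thus $e_k=\hat d_k[w]$ and $v_k=e_k'$ are rational for $k\le\nu$, and $\hat d_{\nu+1}[w]=0$. The rational function $x$ solves the cusp system off its poles by the identity theorem.

\emph{Step 4: behavior at infinity.} Suppose $w\sim cs^m$ with $c\ne0$ and $m\ge-1$. Since $w^{(j)}=O(s^{m-j})$, a monomial of $\hat d_{\nu+1}$ is $O(s^{md-l})$ with $md-l=m(\nu+1)-l(m+2)/2$, which is less than $m(\nu+1)$ for $l>0$. So $\kappa w^{\nu+1}$ cannot be cancelled, contradicting $\hat d_{\nu+1}[w]=0$. Hence $w=cs^{-2}+O(s^{-3})$, possibly with $c=0$. This Laurent expansion can be differentiated termwise, so $\hat d_k[w]=\gamma_k(c)s^{-2k}+O(s^{-2k-1})$. For $k=\nu+1$ we get $\gamma_{\nu+1}(c)=0$, which leaves $\nu+1$ values for $c$. Finally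 $s^{2k}e_k\to\gamma_k(c)$ and $s^{2k+1}v_k\to-2k\gamma_k(c)$, so $|s|K(x(s))$ tends to one of finitely many limits depending only on $\nu$.
\end{proof}

\section{Discs with boundedly many poles}\label{sec:discs}

\subsection*{Two local lemmas}
The first lemma is the crude estimate that starts the iteration.

\begin{lemma}\label{lem:local}
There is $\eta\in(0,1]$ such that every solution of \eqref{eq:S} meromorphic in $\mathbf C$ with $K(0)\le1$, $|F_i(0)|\le1$ $(1\le i\le\nu+1)$ and $|\varepsilon|\le1$ is holomorphic with $K\le2$ on $|s|\le\eta$.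
\end{lemma}

\begin{proof}
For $|s|\le1$ and $i\le\nu+1$ we have $|F_i(s)|\le1+8|s|\le9$. Let $1/\eta\ge1$ bound all components of $\mathcal V$ on the set $K\le2$, $|F_i|\le9$. On a ray from $0$, parametrized by the distance $t$, let $t^*$ be the supremum of all $t\le\eta$ such that $x$ has no pole and $K\le2$ on $[0,t]$. On $[0,t^*)$ every coordinate satisfies $|x_j|\le1+t^*/\eta\le2$. So $t^*$ is not a pole, and $K<2$ there, because all weights are at least $2$ and $|x_j|\le2<2^2$. If $t^*<\eta$, continuity contradicts the choice of $t^*$.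
\end{proof}

The second lemma is the claim of Section~\ref{sec:model} for general $\nu$ and small nonzero parameters. We recall continuous dependence on initial values. Let $\mathcal W$ be a polynomial vector field on $\mathbf C^n$ and $\gamma:[0,\ell]\to\mathbf C$ a piecewise smooth curve parametrized by arc length. If $\dot Z=\dot\gamma(t)\mathcal W(Z)$ has a solution $Z_0$ on all of $[0,\ell]$, then for every $\theta>0$ all solutions with initial value close enough to $Z_0(0)$ exist on $[0,\ell]$ and differ from $Z_0$ by less than $\theta$.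

\begin{lemma}\label{lem:step}
There are $\delta_1\in(0,1]$, $S_{\max}\ge2$ and $C_1\ge1$ with the following property. Let $x(s)$ be a solution of \eqref{eq:S}, meromorphic in $\mathbf C$, with
\[
K(1)\le2C_0,\qquad |F_i(1)|\le\delta_1\quad(1\le i\le2\nu+1),\qquad|\varepsilon|\le\delta_1 .
\]
Then there are $S\in[2,S_{\max}]$ and a curve $\Gamma$ of length at most $C_1$, which goes from $1$ to the point $S$ and then once round the circle $|s|=S$, such that $K\le C_1$ on $\Gamma$ and $K\le2C_0/S$ on $|s|=S$.
\end{lemma}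

\begin{proof}
Regard \eqref{eq:S} and $\varepsilon'=0$ as an autonomous polynomial system for $Z=(x,F_1,\dots,F_{\nu+1},\varepsilon)$. For $0\le\theta\le1$ let $\mathcal C_\theta$ be the set of $Z$ with $K(x)\le2C_0$, $|F_i|\le\theta$ for $1\le i\le2\nu+1$, and $|\varepsilon|\le\theta$; here $F_i$ for $i\ge\nu+2$ is a polynomial in $Z$. The sets $\mathcal C_\theta$ are compact and decrease to $\mathcal C_0$ as $\theta\downarrow0$, and $\mathcal C_0$ consists of initial values for the cusp system.

Let $\beta\in\mathcal C_0$, and let $x_\beta$ be the rational solution of the cusp system with initial value $\beta$ at $s=1$. By Lemma~\ref{lem:cusp} and $C_0<2C_0$, there is $S_\beta\ge2$ such that $x_\beta$ is holomorphic with $K(x_\beta)<2C_0/S_\beta$ on $|s|=S_\beta$. Let $\Gamma_\beta$ be a polygonal path from $1$ to $S_\beta$ that avoids the finitely many poles of $x_\beta$, followed by the circle. By continuous dependence and the continuity of $K$, there is an open neighborhood $O_\beta$ of $\beta$ such that for initial values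 in $O_\beta$ the system pulled back to $\Gamma_\beta$ has a solution along all of $\Gamma_\beta$, with $K\le1+\max_{\Gamma_\beta}K(x_\beta)$ on $\Gamma_\beta$ and $K<2C_0/S_\beta$ on the circle. A meromorphic solution with initial value in $O_\beta$ coincides with this solution, by uniqueness, until $\Gamma_\beta$ meets a pole; it is bounded until then, so it meets no pole.

Finitely many $O_\beta$ cover $\mathcal C_0$. Their union $O$ is open, and the compact sets $\mathcal C_\theta\setminus O$, $\theta>0$, are nested with empty intersection, so $\mathcal C_{\delta_1}\subset O$ for some $\delta_1>0$. Take for $S_{\max}$ and $C_1$ the maxima of the finitely many radii, lengths and bounds.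
\end{proof}

The hypothesis involves all $F_i$, including those with $i\ge\nu+2$. Without them the limit is no longer the cusp system; for $\nu=1$ it contains the Weierstrass functions, for which $K$ does not decay at infinity.

\subsection*{Good points}
Put $\delta=\frac12\sqrt{\delta_1}\le\frac12$, $\delta'=\delta/S_{\max}\le\frac14$ and $C_2=4C_0/\delta'$. Let $x,F_i$ belong to our solution $w$. For a number $M_0\ge S_{\max}$, fixed below, and a non-pole $z$ define
\[
M(z)=\max\Bigl(M_0,\ \max_{1\le i\le2\nu+1}|F_i(z)|^{1/2i}\Bigr),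
\]
and call $z$ \emph{good} if $K(z)\le C_2M(z)$. The floor $M_0$ makes the relative change $O(M^{-2\nu-3})$ of the $F_i$ in one step small. Around a good point we find two circles: an inner one made of good points, used to advance, and an outer one at least twice as large, used to count poles.

\begin{lemma}\label{lem:good}
There are $C_3,C_4\ge1$ such that the following holds if $M_0^{2\nu+3}\ge2C_3$. Let $\zeta$ be good and $M=M(\zeta)$. There are $\rho,\rho^*$ with $\delta'/M\le\rho\le\delta/M$ and $2\rho\le\rho^*\le S_{\max}\delta/M\le1$ such that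
\begin{enumerate}
\item[(a)] every $z$ with $|z-\zeta|=\rho$ is good and satisfies $M(z)^{2\nu+2}\le M^{2\nu+2}+C_4\rho$;
\item[(b)] on $|z-\zeta|=\rho^*$ we have $K\le2C_0/\rho^*$ and $|F_i|\le\frac32M^{2i}$ for $1\le i\le2\nu+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $n_*$ be the integer part of $\log_2(\delta C_2/\eta)$, and put
\[
C'=\max\bigl(8(2C_2)^{2\nu},\ 8C_1^{2\nu+1}(C_2/\eta)^{2\nu-1}\bigr),\qquad C_3=(n_*+2)C' .
\]
We construct radii $\rho_0<\rho_1<\cdots$ and sets $\Sigma_0\subset\Sigma_1\subset\cdots$ of non-poles, with $\zeta+\rho_n\in\Sigma_n$, such that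
\begin{align}
&K\le2C_0/\rho_n\quad\text{on }|z-\zeta|=\rho_n,\label{eq:An}\\
&|F_i(z)-F_i(\zeta)|\le(n+1)C'M^{2i-2\nu-3}\quad\text{for }z\in\Sigma_n,\ 1\le i\le2\nu+1.\label{eq:Bn}
\end{align}
For $i\le\nu$ the $F_i$ are constant, so only $i=\nu+1+k$, $0\le k\le\nu$, has to be considered in \eqref{eq:Bn}.

\emph{Start.} Let $\rho_0=\eta/(C_2M)$; then $\rho_0\le\delta'/(4M)$. Rescale at $\zeta$ with factor $1/(C_2M)\le1$ as in Lemma~\ref{lem:system}(c). The hypotheses of Lemma~\ref{lem:local} hold because $\zeta$ is good and $|F_i(\zeta)|\le M^{2i}$. So $K\le2C_2M=2\eta/\rho_0\le2C_0/\rho_0$ on $|z-\zeta|\le\rho_0$. Let $\Sigma_0$ be the segment $[\zeta,\zeta+\rho_0]$. Its length is at most $1/M$, and $|F_{\nu+1+k}'|=8|e_k|\le8(2C_2M)^{2k}$ on it. So $F_{\nu+1+k}$ varies by at most $C'M^{2k-1}=C'M^{2i-2\nu-3}$.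

\emph{Step $n$}, carried out if $\rho_n\le\delta/M$. Each step will at least double the radius, so $2^n\rho_0\le\delta/M$, that is, $n\le n_*$. By \eqref{eq:Bn} and $M^{2\nu+3}\ge2C_3$ we have $|F_i(\zeta+\rho_n)|\le\frac32M^{2i}$. For the solution rescaled by $s=(z-\zeta)/\rho_n$ we get $K(\tilde x(1))\le2C_0$ from \eqref{eq:An}, and
\[
|\tilde F_i(1)|\le\tfrac32\delta^{2i}\le4\delta^2=\delta_1,\qquad\varepsilon=\rho_n^{2\nu+3}\le\delta^{2\nu+3}\le\delta_1 .
\]
Lemma~\ref{lem:step} gives $S$ and $\Gamma$. Put $\rho_{n+1}=S\rho_n$ and $\Sigma_{n+1}=\Sigma_n\cup(\zeta+\rho_n\Gamma)$; this set contains the circle $|z-\zeta|=\rho_{n+1}$, on which \eqref{eq:An} holds. Along $\Gamma$, $|d\tilde F_{\nu+1+k}/ds|=8\varepsilon|\tilde e_k|\le8\rho_n^{2\nu+3}C_1^{2\nu}$ by Lemma~\ref{lem:system}(a), so $F_i$ differs from $F_i(\zeta+\rho_n)$ by at most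
\[
8C_1^{2\nu+1}\rho_n^{2\nu+3-2i}=8C_1^{2\nu+1}(\rho_nM)^{2\nu+3-2i}M^{2i-2\nu-3}\le C'M^{2i-2\nu-3},
\]
because $\eta/C_2\le\rho_nM\le1$ and $-(2\nu-1)\le2\nu+3-2i\le1$. This gives \eqref{eq:Bn} for $n+1$.

\emph{Choice of the circles.} Let $J\ge1$ be the first index with $\rho_J>\delta'/M$. Then $\rho_J\le S_{\max}\rho_{J-1}\le\delta/M$, so step $J$ is allowed. Put $\rho=\rho_J$ and $\rho^*=\rho_{J+1}$. Then $2\rho\le\rho^*\le S_{\max}\delta/M\le1$, as $M\ge S_{\max}$. Both circles lie in $\Sigma_{J+1}$, where $J+2\le n_*+2$ gives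
\[
|F_i(z)-F_i(\zeta)|\le\theta M^{2i},\qquad\theta=C_3M^{-2\nu-3}\le\tfrac12 .
\]
This and \eqref{eq:An} prove (b). On $\Sigma_{J+1}$ we have $M(z)\le(1+\theta)M$, since $|F_i(z)|\le(1+\theta)M^{2i}$ and $M_0\le M$. Also $M(z)\ge M/2$: this is trivial if $M=M_0$, and otherwise $|F_i(\zeta)|=M^{2i}$ for some $i$, and $|F_i(z)|\ge\frac12M^{2i}\ge(M/2)^{2i}$. On $|z-\zeta|=\rho$ it follows that $K\le2C_0/\rho\le2C_0M/\delta'\le C_2M(z)$, so these points are good. Finally $(1+\theta)^{2\nu+2}\le1+C\theta$ for $0\le\theta\le\frac12$, so $M(z)^{2\nu+2}\le M^{2\nu+2}+CC_3/M$, and $1/M\le\rho/\delta'$.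
\end{proof}

Fix a non-pole $z_*$ of $w$ and put $M_0=\max\bigl(S_{\max},(2C_3)^{1/(2\nu+3)},K(z_*)\bigr)$. Then $z_*$ is good. For each good $\zeta$ fix radii $\rho(\zeta),\rho^*(\zeta)$ as in Lemma~\ref{lem:good}.

\begin{proposition}\label{prop:discs}
There are constants $C_5,c_5$ such that for every $z\in\mathbf C$ there is a good point $\zeta$ with the following properties, where $M=M(\zeta)$, $\rho=\rho(\zeta)$, $\rho^*=\rho^*(\zeta)$ and $D_z^*=D(\zeta,\rho^*)$.
\begin{enumerate}
\item[(a)] $|z-\zeta|\le\rho$, and hence $D(z,\rho)\subset D_z^*$.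
\item[(b)] $|8\zeta+b|^\omega\le M\le\bigl(M(z_*)^{2\nu+2}+C_4|z-z_*|\bigr)^\omega$.
\item[(c)] On $\partial D_z^*$, $|w|\le C_5M^2$ and $|H|\le\frac32M^{2\nu+4}$.
\item[(d)] $\sum_{p\in D_z^*}c_p\le C_5$; in particular $D_z^*$ contains at most $C_5$ distinct poles.
\item[(e)] Every pole of $w$ has distance at least $c_5/M$ from $\partial D_z^*$.
\end{enumerate}
\end{proposition}

\begin{proof}
Walk from $z_*$ toward $z$. Put $\zeta_0=z_*$. If $|z-\zeta_n|\le\rho(\zeta_n)$, stop and take $\zeta=\zeta_n$. Otherwise let $\zeta_{n+1}$ be the point of the segment $[\zeta_n,z]$ at distance $\rho(\zeta_n)$ from $\zeta_n$, which is good by Lemma~\ref{lem:good}(a). All $\zeta_n$ lie in order on $[z_*,z]$, so the radii $\rho(\zeta_0),\dots,\rho(\zeta_{n-1})$ add up to $|\zeta_n-z_*|\le|z-z_*|$, and Lemma~\ref{lem:good}(a) gives the upper bound in (b) for every $\zeta_n$. Then $\rho(\zeta_n)\ge\delta'/M(\zeta_n)$ is bounded below, so the walk stops. The inclusion in (a) follows from $2\rho\le\rho^*$, and the lower bound in (b) from $F_{\nu+1}=8z+b$.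

On $\partial D_z^*$, Lemma~\ref{lem:good}(b) and $M\le S_{\max}\delta/\rho^*$ give
\[
8|w|\le|F_1|+2|e_1|\le\tfrac32M^2+2(2C_0/\rho^*)^2\le C/\rho^{*2},
\]
and $\rho^*\ge2\delta'/M$ gives (c). By Lemma~\ref{lem:poles}, $w$ has no $(t-p)^{-1}$ term at a pole $p$, so $(t-\zeta)w(t)$ has residue $c_p$ there, and
\[
\sum_{p\in D_z^*}c_p=\frac1{2\pi i}\oint_{\partial D_z^*}(t-\zeta)w(t)\,dt\le\rho^{*2}\max_{\partial D_z^*}|w|\le C .
\]
The residues cannot cancel, since $c_p\ge1$, and (d) follows. For (e) let $\Lambda=C_0/\delta'\ge4$. On $\partial D_z^*$ we have $K\le2C_0/\rho^*\le\Lambda M$ and $|F_i|\le\frac32M^{2i}\le(\Lambda M)^{2i}$. Lemma~\ref{lem:local}, applied after rescaling with factor $1/(\Lambda M)$ at each boundary point, shows that $x$ is holomorphic within distance $\eta/(\Lambda M)$ of $\partial D_z^*$.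
\end{proof}

We write $\zeta_z,M_z,\rho_z,\rho_z^*$ for the data attached to $z$.

\section{The upper bounds}\label{sec:upper}

\subsection*{Counting poles}
A closed disc of radius $\rho_1$ is covered by at most $(1+2\rho_1/\rho_2)^2$ open discs of radius $\rho_2$ with centers in it: take a maximal set of points with mutual distances at least $\rho_2$, and compare the areas of the disjoint discs of radius $\rho_2/2$ about them with that of the concentric disc of radius $\rho_1+\rho_2/2$.

Choose $r_0(w)\ge2$ such that $M(z_*)^{2\nu+2}+C_4(2r+|z_*|)\le3C_4r$ for $r\ge r_0(w)$, and put $C_6=(3C_4)^\omega$, $c_6=\delta'/C_6$.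

\begin{lemma}\label{lem:cover}
Let $r\ge r_0(w)$.
\begin{enumerate}
\item[(a)] If $|z|\le2r$, then $M_z\le C_6r^\omega$ and $D(z,c_6r^{-\omega})\subset D_z^*$.
\item[(b)] The disc $|z|\le r$ is covered by at most $Cr^\sigma$ discs $D_{z_i}^*$ with $|z_i|\le r$, and $n(r,w)\le Cr^\sigma$.
\item[(c)] If $|z|\le r+1$, then $D(z,r^{-\omega})$ contains at most $C$ poles of $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from Proposition~\ref{prop:discs}(a),(b) and $\rho_z\ge\delta'/M_z$. For (b), cover $|z|\le r$ by at most $(1+2r^{1+\omega}/c_6)^2\le Cr^{2+2\omega}$ discs $D(z_i,c_6r^{-\omega})$ and use (a); each $D^*_{z_i}$ contains at most $C_5$ poles, all double. For (c), cover $D(z,r^{-\omega})$ by at most $(1+2/c_6)^2$ discs $D(z_i,c_6r^{-\omega})$ with $|z_i|\le r+2\le2r$.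
\end{proof}

Integrating (b) from $r_0(w)$ to $r$ gives
\begin{equation}\label{eq:Nupper}
N(r,w)\le Cr^\sigma+O(\log r).
\end{equation}

\subsection*{The proximity function}
We use two standard facts. First, $T(r,f)$ is nondecreasing in $r$, and $T(r,f)\to\infty$ for nonconstant $f$. Second, Nevanlinna's lemma on the logarithmic derivative: if $f$ is transcendental and meromorphic in $\mathbf C$ and $j\ge1$, then $m(r,f^{(j)}/f)=O(\log r+\log T(r,f))$ as $r\to\infty$ outside a set of finite linear measure, and $m(r,f^{(j)}/f)=O(\log r)$ without exceptional set if $f$ has finite order.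

The solution $w$ is transcendental. Suppose it is rational. If $w\sim c_*z^m$ at infinity with $m\ge1$, $c_*\ne0$, then $\kappa w^{\nu+1}$ has order $z^{m(\nu+1)}$ with $m(\nu+1)\ge2$, while $4z$ has order $z$ and the other monomials, of degree at most $\nu$, are $O(z^{m\nu})$. If $w$ is bounded near infinity, so are its derivatives, and nothing cancels $4z$. Both cases contradict \eqref{eq:PI}.

By Lemma~\ref{lem:weights}(b), the terms of \eqref{eq:PI} other than $\kappa w^{\nu+1}$ and $4z$ are finitely many multiples $\alpha\prod_{j=0}^{2\nu}(w^{(j)})^{n_j}$ of degree $d=\sum n_j\le\nu$. Dividing such a monomial by $w^\nu$ gives $w^{d-\nu}\prod_{j\ge1}(w^{(j)}/w)^{n_j}$. So at points with $|w|\ge1$,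
\[
|\kappa|\,|w|\le4|z|+\sum|\alpha|\prod_{j\ge1}\bigl|w^{(j)}/w\bigr|^{n_j}.
\]
With $\log^+(\xi_1\xi_2)\le\log^+\xi_1+\log^+\xi_2$ and $\log^+(\xi_1+\dots+\xi_n)\le\sum\log^+\xi_i+\log n$ this yields
\begin{equation}\label{eq:m}
m(r,w)\le C\sum_{j=1}^{2\nu}m(r,w^{(j)}/w)+O(\log r).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:order} and of the upper bounds in Theorem~\ref{thm:twosided}]
The bound for $n(r,w)$ is Lemma~\ref{lem:cover}(b). By \eqref{eq:Nupper}, \eqref{eq:m} and the lemma on the logarithmic derivative, $T(r,w)\le O(r^\sigma)+O(\log T(r,w))$ outside a set $\mathcal E$ of finite measure. For large $r$ the last term is at most $\frac12T(r,w)$, so $T(r,w)=O(r^\sigma)$ outside $\mathcal E$. If $r$ exceeds the measure of $\mathcal E$, there is $r'\in[r,2r]\setminus\mathcal E$, and $T(r,w)\le T(r',w)=O(r^\sigma)$. So $\varrho(w)\le\sigma$, and $T\ge N$ with \eqref{eq:known} gives $\varrho(w)=\sigma$. Now that $w$ has finite order, \eqref{eq:m} gives $m(r,w)=O(\log r)$ for all large $r$. With \eqref{eq:Nupper},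 $T(r,w)\le Cr^\sigma+O(\log r)\le2Cr^\sigma$ for $r\ge r_1(w)$, where $C$ depends only on $\nu$.
\end{proof}

\section{The lower bounds}\label{sec:lower}

It suffices to find $c>0$, depending only on $\nu$, with $\liminf_{r\to\infty}n(r,w)r^{-\sigma}\ge c$ for all solutions of all equations \eqref{eq:PI}. Indeed, for $r\ge1$,
\[
N(2r,w)\ge\bigl(n(r,w)-n(0,w)\bigr)\log2+n(0,w)\log2r\ge n(r,w)\log2 ,
\]
which gives the lower bounds for $N$ and $T$ with a smaller constant.

Here is the idea. Suppose $|z|<r$ contains far fewer than $r^\sigma$ poles. Then most points are far from all poles on the scale $r^{-\omega}$. Near such a point the rescaled solution is bounded on a large disc, hence nearly constant, so $w$ nearly solves the algebraic equation $\kappa w^{\nu+1}+4z=0$. On the other hand, $-32w$ is essentially the derivative of the single-valued function $H$, whose poles have small total residue after rescaling. In the limit we obtain a holomorphic function on the unit disc whose $(\nu+1)$-th power is a nonzero multiple of the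 coordinate, which is impossible at the origin. The delicate point is to show that the few poles contribute little to $H'$.

Suppose no such $c$ exists. Then for each $k\ge2$ there is a solution $w_k$ of an equation \eqref{eq:PI}, with constants $a_j^{(k)}$, $F_1^{(k)}$, $b_k$, such that $\liminf_rn(r,w_k)r^{-\sigma}<1/k$. Choose $r_k\ge\max(k,r_0(w_k))$ with
\begin{equation}\label{eq:choice}
n(r_k,w_k)<\frac{r_k^\sigma}k,\qquad|a_j^{(k)}|r_k^{-2\omega(\nu+1-j)}\le\frac1k\ \ (0\le j\le\nu),\qquad|F_1^{(k)}|r_k^{-2\omega}\le\frac1k,\qquad|b_k|\le\frac{r_k}k .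
\end{equation}
We drop the index $k$ on $w$, $F_1$, $H$ and the discs $D_z^*$. On the unit disc $\mathbb D$, with coordinate $\xi=z/r_k$, put
\[
H_k(\xi)=r_k^{-1-2\omega}H(r_k\xi),\qquad W_k(\xi)=r_k^{-2\omega}w(r_k\xi);
\]
here $1+2\omega=(2\nu+4)\omega$ corresponds to the weight of $H$. By \eqref{eq:H},
\begin{equation}\label{eq:Hk}
H_k'=-32W_k+4F_1r_k^{-2\omega}.
\end{equation}
By Lemma~\ref{lem:poles}, $H_k$ has simple poles at $\hat p=p/r_k$ with residues $m_p=32c_pr_k^{-\sigma}>0$, and by \eqref{eq:choice} their sum $\mu_k=\sum_{|p|<r_k}m_p$ is at most $C/k$. Let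
\[
\Pi_k(\xi)=\sum_{|p|<r_k}\frac{m_p}{\xi-\hat p},\qquad g_k=H_k-\Pi_k ,
\]
so that $g_k$ is holomorphic in $\mathbb D$. Let $dA$ be area measure; note $\int_{D(p,\rho)}|t-p|^{-1}dA(t)=2\pi\rho$.

\subsection*{Step 1: the functions $g_k$ form a normal family}
Let $|z|\le r_k$, $M=M_z\ge1$, $\rho^*=\rho_z^*$, and $\Pi(t)=\sum_{p\in D_z^*}32c_p/(t-p)$. On $\partial D_z^*$, Proposition~\ref{prop:discs}(c)--(e) gives $|H|\le\frac32M^{2\nu+4}$ and $|\Pi|\le32C_5M/c_5$. The function $H-\Pi$ is holomorphic on the closed disc, so $|H-\Pi|\le CM^{2\nu+4}$ in $D_z^*$ by the maximum principle. Since $D_z^*\subset D(p,2\rho^*)$ for $p\in D_z^*$ and $\rho^*\le C/M$,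
\[
\int_{D_z^*}|H|\,dA\le CM^{2\nu+4}\rho^{*2}+32C_5\cdot4\pi\rho^*\le CM^{2\nu+2}\le Cr_k ,
\]
by Lemma~\ref{lem:cover}(a). Summing over the covering of Lemma~\ref{lem:cover}(b) gives $\int_{|z|<r_k}|H|\,dA\le Cr_k^{3+2\omega}$, that is, $\int_{\mathbb D}|H_k|\,dA\le C$. Also $\int_{\mathbb D}|\Pi_k|\,dA\le4\pi\mu_k$. So $g_k$ is bounded in $L^1(\mathbb D)$, hence locally uniformly bounded by the mean value property. By Montel's theorem we may pass to a subsequence with $g_k\to g$ and $g_k'\to g'$ locally uniformly, $g$ holomorphic in $\mathbb D$.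

\subsection*{Step 2: $\Pi_k'$ is small in $L^2$ away from the poles}
Let $\tau_k=r_k^{-1-\omega}$, the local length scale in the coordinate $\xi$, so $\tau_k^2=r_k^{-\sigma}$. Estimating $\Pi_k'=-\sum m_p(\xi-\hat p)^{-2}$ term by term in $L^1$ outside the discs $D(\hat p,\tau_k)$ gives only a bound of size $\mu_k\log(1/\tau_k)$, which is useless because $r_k$ may be huge compared with $k$. We need cancellation, and we get it from an $L^2$ identity. Write $\partial=\partial/\partial\xi$, $\bar\partial=\partial/\partial\bar\xi$. For a bounded measurable $f$ with compact support let $u(\xi)=\int f(\xi')(\xi-\xi')^{-1}dA(\xi')$ be its Cauchy transform. Then $\bar\partial u=\pi f$ in the sense of distributions, and the Beurling transform, which sends $\bar\partial u$ to $\partial u$, is an isometry of $L^2(\mathbf C)$ \cite[Ch.~V]{Ahlfors}. Thus $\|\partial u\|_2=\pi\|f\|_2$.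

Spread each residue uniformly over a disc: let $f_k=\sum_{|p|<r_k}\frac{m_p}{\pi\tau_k^2}\chi_{D(\hat p,\tau_k)}$, with Cauchy transform $u_k$. If $|\xi-\hat p|>\tau_k$, the mean of the holomorphic function $\xi'\mapsto(\xi-\xi')^{-1}$ over $D(\hat p,\tau_k)$ is $(\xi-\hat p)^{-1}$. So $u_k=\Pi_k$ on the open set $\Omega_k$ of points at distance more than $\tau_k$ from all $\hat p$, $|p|<r_k$. Each term of $f_k$ has height $32c_p/\pi\le C$. If $f_k(\xi)\ne0$, then $|r_k\xi|\le r_k+1$, and the terms that do not vanish at $\xi$ belong to poles $p\in D(r_k\xi,r_k^{-\omega})$, of which there are at most $C$ by Lemma~\ref{lem:cover}(c). Hence $\|f_k\|_\infty\le C$, and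
\begin{equation}\label{eq:L2}
\int_{\Omega_k}|\Pi_k'|^2\,dA\le\pi^2\|f_k\|_2^2\le\pi^2\|f_k\|_\infty\|f_k\|_1\le C\mu_k\to0 .
\end{equation}

\subsection*{Step 3: most points are far from the poles}
Let $\mathcal A=\{\frac14<|\xi|<\frac34\}$, $L_k=k^{1/4}>1$, and let $G_k$ be the set of $\xi\in\mathcal A$ such that $w$ has no pole in $D(r_k\xi,L_kr_k^{-\omega})$. As $r_k\ge k$, these discs lie in $|z|<r_k$ for large $k$. Then $\mathcal A\setminus G_k$ is covered by the discs $D(\hat p,L_k\tau_k)$, $|p|<r_k$, so its area is at most $n(r_k,w)\,\pi L_k^2r_k^{-\sigma}\le\pi k^{-1/2}$. Moreover $G_k\subset\Omega_k$, because $L_k\tau_k>\tau_k$.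

\subsection*{Step 4: on $G_k$ the equation becomes algebraic}
We claim that
\begin{equation}\label{eq:algebraic}
\sup_{\xi\in G_k}\bigl|\kappa W_k(\xi)^{\nu+1}+4\xi\bigr|\to0 .
\end{equation}
Otherwise there are $\theta>0$, a subsequence, and points $\xi_k\in G_k$ at which the modulus is at least $\theta$; we may assume $\xi_k\to\xi_\infty$. The function $\phi_k(s)=r_k^{-2\omega}w(r_k\xi_k+r_k^{-\omega}s)$ is holomorphic in $|s|<L_k$. Let $|s|<L_k/2$ and $z=r_k\xi_k+r_k^{-\omega}s$. Since $|\zeta_z-z|\le1$,
\[
|8\zeta_z+b_k|\ge2r_k-4L_k-8-r_k/k\ge r_k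
\]
for large $k$. This is why we work in an annulus: by Proposition~\ref{prop:discs}(b), $M_z\ge r_k^\omega$, so $\rho_z^*\le S_{\max}\delta r_k^{-\omega}$. The closure of $D_z^*$ lies within distance $2\rho_z^*$ of $z$, so it lies in the pole-free disc $D(r_k\xi_k,L_kr_k^{-\omega})$ as soon as $2S_{\max}\delta<L_k/2$. The maximum principle, Proposition~\ref{prop:discs}(c) and Lemma~\ref{lem:cover}(a) give $|w(z)|\le C_5M_z^2\le Cr_k^{2\omega}$. Thus $|\phi_k|\le C$ on $|s|<L_k/2$. By Montel's theorem a subsequence converges locally uniformly, with all derivatives, to a bounded entire function, which is a constant $W$. From $w^{(j)}(z)=r_k^{(j+2)\omega}\phi_k^{(j)}(s)$ and Lemma~\ref{lem:weights}(b) we get $\hat d_j[w]=r_k^{2j\omega}\hat d_j[\phi_k]$. Dividing \eqref{eq:PI} by $r_k^{2(\nu+1)\omega}=r_k$,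
\[
\hat d_{\nu+1}[\phi_k]+\sum_{j=0}^\nu a_j^{(k)}r_k^{-2\omega(\nu+1-j)}\hat d_j[\phi_k]+4\bigl(\xi_k+r_k^{-1-\omega}s\bigr)=0 .
\]
At $s=0$, letting $k\to\infty$ and using \eqref{eq:choice}, we obtain $\kappa W^{\nu+1}+4\xi_\infty=0$. As $W_k(\xi_k)=\phi_k(0)\to W$, this contradicts the choice of $\xi_k$.

\subsection*{Step 5: the contradiction}
By \eqref{eq:L2} and Step 3, $\chi_{G_k}\Pi_k'\to0$ in $L^2$. Pass to a subsequence along which $\chi_{G_k}\Pi_k'\to0$ almost everywhere and the areas of $\mathcal A\setminus G_k$ have finite sum. By the Borel--Cantelli lemma almost every $\xi\in\mathcal A$ lies in $G_k$ for all large $k$. For almost every $\xi\in\mathcal A$, \eqref{eq:Hk} and \eqref{eq:choice} then give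
\[
-32W_k(\xi)=g_k'(\xi)+\Pi_k'(\xi)-4F_1r_k^{-2\omega}\to g'(\xi),
\]
and \eqref{eq:algebraic} gives
\[
g'(\xi)^{\nu+1}=(-32)^{\nu+1}\,(-4\xi/\kappa).
\]
Both sides are holomorphic in $\mathbb D$, so the identity holds in all of $\mathbb D$. The right side has a simple zero at $0$, while the order of the zero of the left side is divisible by $\nu+1\ge2$. This contradiction completes the proof of Theorem~\ref{thm:twosided}. \qed

\begin{remark}
The lower bound uses both the term $4z$ and $\nu\ge1$. Without $4z$, the equation $\hat d_{\nu+1}[w]=0$ has the rational solution $w=z^{-2}$, since $\gamma_{\nu+1}(1)=0$ by Lemma~\ref{lem:weights}(d). For $\nu=0$, equation \eqref{eq:PI} reads $-4w+a_0+4z=0$, and its solution has no poles.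
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ahlfors}
Ahlfors, \emph{Lectures on Quasiconformal Mappings}.

\bibitem{source}
\emph{Poles and $\alpha$-points of Meromorphic Solutions of the First Painlev\'e Hierarchy},
\texttt{https://ems.press/content/serial-article-files/40855?nt=1}.

\end{thebibliography}
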